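# Fixed points of asymptotically nonexpansive maps on weakly compact subsets of $c_0$

## 1. Three shifts on sequences tending to zero

Let $c_0$ be the space of real sequences tending to $0$, with the sup norm and unit vectors $e_1,e_2,\dots$. We look at three maps.

**The affine shift.** Let $B^+=\{x\in c_0: 0\le x_i\le 1 \text{ for all } i\}$ and $T(x)=(1,x_1,x_2,\dots)$. This is an isometry of a closed bounded convex set into itself. If $Tx=x$, then $x_1=1$ and $x_{i+1}=x_i$ for all $i$, so $x=(1,1,1,\dots)\notin c_0$. There is no fixed point.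

The set $B^+$ is not weakly compact. Recall that $c_0^*=\ell_1$ and that finitely supported functionals are dense in $\ell_1$. Hence on bounded subsets of $c_0$ the weak topology is the topology of coordinatewise convergence. The points $e_1+\dots+e_n\in B^+$ converge coordinatewise to $(1,1,\dots)\notin c_0$, so they have no weak cluster point in $B^+$.

**The linear shift on a weakly compact set.** Let
$$\Delta=\Big\{x: x_i\ge 0,\ \sum_i x_i\le 1\Big\}\subset c_0 .$$
As a subset of $[0,1]^{\mathbb N}$ it is cut out by the conditions $x_1+\dots+x_m\le 1$, $m\ge1$, so it is closed under coordinatewise limits. It is therefore compact for coordinatewise convergence, that is, weakly compact. Let $S(x)=(0,x_1,x_2,\dots)$, an isometry of $\Delta$ into itself. It has exactly one fixed point, $0$.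

The orbit of $e_1$ is $S^ne_1=e_{n+1}$. For every $y\in\Delta$,
$$\limsup_n\|S^ne_1-y\|=\limsup_n\max\Big(|1-y_{n+1}|,\sup_{i\ne n+1}y_i\Big)=\max(1,\|y\|)=1 .$$
So the orbit is asymptotically at distance $1$ from every point of $\Delta$: looking at these distances does not single out the fixed point. On the other hand, the half-way points $w_i=\frac12\cdot 0+\frac12 S^ie_1=\frac12e_{i+1}$ have orbits that stay at distance $\frac12$ from $0$. Both observations will come back.

**A distorted shift.** Let $R(x)=(0,2x_1,\tfrac12x_2,x_3,x_4,\dots)$ on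
$$\Delta'=\Big\{x:x_i\ge0,\ x_1+\tfrac12x_2+x_3+x_4+\cdots\le1\Big\},$$
which is weakly compact for the same reason as $\Delta$. If $x\in\Delta'$, then the weighted sum of $R(x)$ is $\frac12\cdot2x_1+\frac12x_2+x_3+\cdots\le1$, so $R$ maps $\Delta'$ into itself. It is not nonexpansive, since it doubles distances in the first coordinate. But $R^2(x)=(0,0,x_1,\frac12x_2,x_3,\dots)$, and the later powers only shift this further. So $\|R^nx-R^ny\|\le k_n\|x-y\|$ with $k_1=2$ and $k_n=1$ for $n\ge2$.

**Definition.** A map $T:C\to C$ on a subset $C$ of a Banach space is *asymptotically nonexpansive* if there are real numbers $k_n$ with $k_n\to1$ and $\|T^nx-T^ny\|\le k_n\|x-y\|$ for all $x,y\in C$ and all $n$. If $X$ carries a topology $\tau$, then $X$ has the *$\tau$-FPP for asymptotically nonexpansive mappings* if every asymptotically nonexpansive $T:C\to C$, with $C\subseteq X$ nonempty, $\tau$-compact and convex, has a fixed point. For the weak topology we write *w-FPP*.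

The affine shift shows that closed bounded convex sets in $c_0$ are too many. On weakly compact sets our examples do have fixed points. Is that always so in $c_0$?

The paper "The Fixed-Point Property In Banach Spaces Containing A Copy Of $c_0$" (https://core.ac.uk/download/51404449.pdf) proves, as its Theorem 3.1, that every Banach space containing an isomorphic copy of $c_0$ fails the fixed-point property for asymptotically nonexpansive mappings with respect to some locally convex topology coarser than the weak topology. It asks whether this holds for the weak topology itself. Does every space containing $c_0$ fail the w-FPP, or does some such space have it? The answer proved below is that the assertion does not hold for the weak topology: $c_0$, with its usual norm, has the w-FPP for asymptotically nonexpansive mappings.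

## 2. Two constants and the theorems

All spaces are real Banach spaces and $\rightharpoonup$ is weak convergence. We use these textbook facts throughout: the norm is weakly lower semicontinuous; a norm-closed convex set is weakly closed, so a convex norm-continuous function is weakly lower semicontinuous; a weakly compact subset of a separable space is weakly metrizable; the dual ball of a separable space is weak* sequentially compact.

**Definition.** $\kappa(X)$ is the least $\kappa\ge1$ such that
$$\limsup\|y_n\|\le\kappa\limsup\|y_n+y\|\quad\text{for every weakly null }(y_n)\text{ and every }y\in X.$$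

A least value exists, since each instance is a closed condition on $\kappa$. Moreover $\kappa(X)\le2$, because $\|y\|\le\liminf\|y_n+y\|$ and so $\limsup\|y_n\|\le\limsup\|y_n+y\|+\|y\|\le2\limsup\|y_n+y\|$. The case $\kappa(X)=1$ is the non-strict Opial condition: translating a weakly null sequence never brings it closer to the origin.

**Definition.** For $t\in(0,1]$, $\Lambda_t(X)$ is the supremum of $\limsup\|y_n+y\|$ over all weakly null $(y_n)$ with $\limsup_n\limsup_m\|y_n-y_m\|\le t$ and all $y$ with $\|y\|\le1-t$. Put $\Lambda(X)=\inf_{0<t\le1}\Lambda_t(X)$.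

Since $y_n-y_m\rightharpoonup y_n$ as $m\to\infty$, we have $\|y_n\|\le\liminf_m\|y_n-y_m\|$. So the condition on $(y_n)$ implies $\limsup\|y_n\|\le t$, and the triangle inequality gives $\Lambda_t(X)\le1$. The question is whether one can beat $1$. By homogeneity, for $s>0$,
$$\limsup_n\limsup_m\|y_n-y_m\|\le ts,\ \ \|y\|\le(1-t)s\ \Longrightarrow\ \limsup\|y_n+y\|\le s\,\Lambda_t(X).\tag{1}$$
A weakly null sequence in a closed subspace $Y$ is weakly null in $X$, so $\kappa(Y)\le\kappa(X)$ and $\Lambda_t(Y)\le\Lambda_t(X)$.

**Example ($\ell_2$).** If $y_n\rightharpoonup0$, then $\limsup\|y_n+y\|^2=\limsup\|y_n\|^2+\|y\|^2$. Hence $\kappa(\ell_2)=1$. Also $\limsup_n\limsup_m\|y_n-y_m\|^2=2\limsup\|y_n\|^2$, so $\Lambda_t(\ell_2)^2=\frac{t^2}2+(1-t)^2$, attained at $y_n=\frac t{\sqrt2}e_n$, $y=(1-t)e_1$. The minimum is at $t=\frac23$, and $\Lambda(\ell_2)=1/\sqrt3$.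

**Example ($c$).** In the space $c$ of convergent sequences, $e_n\rightharpoonup0$, since a functional has the form $x\mapsto a\lim x+\sum a_ix_i$ with $(a_i)\in\ell_1$. With $\mathbf 1=(1,1,\dots)$ we get $\|e_n-\frac12\mathbf 1\|=\frac12$, so $\kappa(c)=2$. Also $\|te_n+(1-t)\mathbf 1\|=1$, so $\Lambda_t(c)=1$ for all $t$. Here neither constant is good.

**Theorem A.** $c_0$ has the w-FPP for asymptotically nonexpansive mappings. So do $c_0(\Gamma)$ for every set $\Gamma$ and every closed subspace of $c_0(\Gamma)$.

**Theorem B.** If $\kappa(X)\Lambda(X)<1$, then $X$ has the w-FPP for asymptotically nonexpansive mappings.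

**Corollary C.** If $X$ is isomorphic to a closed subspace $Y$ of some $c_0(\Gamma)$ with Banach–Mazur distance $d(X,Y)<\sqrt2$, then $X$ has the w-FPP for asymptotically nonexpansive mappings.

**Theorem B implies Theorem A.** The purpose of this step is to compute the two constants. Let $y_n\rightharpoonup0$ and $y$ in $c_0(\Gamma)$. We claim
$$\limsup\|y_n+y\|=\max(\limsup\|y_n\|,\|y\|).\tag{2}$$
Given $\varepsilon>0$, let $F\subset\Gamma$ be finite with $|y|<\varepsilon$ off $F$. On the finite set $F$, $y_n\to0$ uniformly. For "$\le$":
$$\|y_n+y\|\le\max\Big(\sup_F|y_n|+\|y\|,\ \|y_n\|+\varepsilon\Big),$$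
and $\limsup\|y_n+y\|\le\max(\|y\|,\limsup\|y_n\|+\varepsilon)$. For "$\ge$": $\|y\|\le\liminf\|y_n+y\|$ by weak lower semicontinuity. Further $\|y_n+y\|\ge\sup_{\Gamma\setminus F}|y_n|-\varepsilon$, while $\|y_n\|=\max(\sup_F|y_n|,\sup_{\Gamma\setminus F}|y_n|)$ with $\sup_F|y_n|\to0$. So $\limsup\|y_n+y\|\ge\limsup\|y_n\|-\varepsilon$. Let $\varepsilon\to0$.

By (2), $\kappa(c_0(\Gamma))=1$. If $\limsup_n\limsup_m\|y_n-y_m\|\le\frac12$ and $\|y\|\le\frac12$, then $\limsup\|y_n\|\le\frac12$, and (2) gives $\limsup\|y_n+y\|\le\frac12$. So $\Lambda_{1/2}(c_0(\Gamma))\le\frac12$. Both bounds pass to closed subspaces, and $\kappa\Lambda\le\frac12<1$. $\square$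

**Theorem B implies Corollary C.** The purpose is to see what a change of norm costs. Let $|\cdot|$ be the norm of $X$. Choose $d'<\sqrt2$ and, after scaling, an isomorphism $S:X\to Y$ with $\|Sx\|\le|x|\le d'\|Sx\|$. (If $X=\{0\}$ there is nothing to prove; otherwise $d'\ge1$.) For $y_n\rightharpoonup0$ we have $Sy_n\rightharpoonup0$, and by (2)
$$\limsup|y_n|\le d'\limsup\|Sy_n\|\le d'\limsup\|Sy_n+Sy\|\le d'\limsup|y_n+y| .$$
So $\kappa(X)\le d'$. If $\limsup_n\limsup_m|y_n-y_m|\le\frac12$ and $|y|\le\frac12$, then $\limsup\|Sy_n\|\le\limsup|y_n|\le\frac12$ and $\|Sy\|\le\frac12$. Hence $\limsup|y_n+y|\le d'\max(\limsup\|Sy_n\|,\|Sy\|)\le d'/2$, so $\Lambda_{1/2}(X)\le d'/2$. Finally $\kappa(X)\Lambda_{1/2}(X)\le d'^2/2<1$. $\square$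

It remains to prove Theorem B.

## 3. Where contractions and asymptotic centers stop

**Approximating by contractions.** For a nonexpansive $T$ on a bounded closed convex $C$ one fixes $x_0$ and takes the fixed point $x_s$ of the contraction $x\mapsto(1-s)x_0+sTx$, $s<1$. Then $\|x_s-Tx_s\|\le(1-s)\operatorname{diam}C\to0$ as $s\to1$. If $T$ is only asymptotically nonexpansive, $sT$ need not be a contraction for $s$ near $1$. One can use $x\mapsto(1-s_n)x_0+s_nT^nx$ with $s_nk_n<1$ and $s_n\to1$, and this gives $\|x_n-T^nx_n\|\to0$. To return to $T$ itself one would write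
$$\|x_n-Tx_n\|\le\|x_n-T^nx_n\|+\|T^nx_n-T^{n}(Tx_n)\|+\|T(T^{n}x_n)-Tx_n\| .$$
The outer terms tend to $0$, but the middle one is bounded only by $k_n\|x_n-Tx_n\|$, which is circular. Nor is the desired conclusion true in general. For $T(x)=-x$ on $[-1,1]$ and $n$ even, the equation $x=(1-s)x_0+sT^nx$ gives $x_n=x_0$, and $x_n-Tx_n=2x_0$.

**Asymptotic centers.** One can instead fix $x$ and minimize $r_x(y)=\limsup_n\|T^nx-y\|$ over $y\in C$, hoping that the minimizer is unique and then fixed. For the shift $S$ on $\Delta$ we saw that $r_{e_1}\equiv1$ on $\Delta$: every point is a minimizer. In view of (2) this flatness is built into the norm of $c_0$.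

We shall turn flatness into a tool. We pass to a minimal set on which *every* $r_x$ is constant, with value $\rho(x)$, and then look for a new point whose $\rho$ is smaller by a fixed factor.

## 4. A minimal set on which asymptotic distances are constant

Let $C\subseteq X$ be nonempty, weakly compact and convex, and let $T:C\to C$ be asymptotically nonexpansive. Replacing $k_n$ by $\max(1,k_n)$, we assume $k_n\ge1$; put $k_0=1$, $T^0=I$. Since $T$ is Lipschitz, it is norm continuous. It need not be weakly continuous: on $\Delta$ the map $x\mapsto\|x\|e_1$ is nonexpansive, yet $e_n\rightharpoonup0$ while $e_n\mapsto e_1$ and $0\mapsto0$.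

**Step 1: reduction to separable $X$.** This makes the weak topology on $C$ metrizable. Fix $x\in C$, let $D_0=\{x\}$, and let $D_{n+1}$ be the set of rational convex combinations of points of $D_n\cup T(D_n)$. Each $D_n$ is countable, $D_n\subseteq D_{n+1}$, and $D=\bigcup D_n$ satisfies $T(D)\subseteq D$. So $\overline D$ is separable, convex, closed (hence weakly compact), and $T$-invariant because $T$ is continuous. Replace $C$ by $\overline D$ and $X$ by the closed linear span of $\overline D$. The constants $\kappa$ and $\Lambda_t$ do not increase, so $\kappa(X)\Lambda(X)<1$ is preserved. From now on $X$ is separable, and $d_w$ is a metric for the weak topology on $C$.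

**Step 2: limit sets and asymptotic distances.** Here we fix notation. For $x\in C$ let $\omega(x)$ be the set of weak limits of sequences $T^{n_i}x$ with $n_i\to\infty$; it is nonempty. Let $r_x(y)=\limsup_n\|T^nx-y\|$ for $y\in C$. This function is convex and $1$-Lipschitz, hence weakly lower semicontinuous. Dropping the first $m$ terms of the orbit,
$$r_x(T^my)=\limsup_n\|T^{n+m}x-T^my\|\le k_m\,r_x(y).\tag{3}$$

**Step 3: the minimal set.** We want a smallest set compatible with $T$. By (3), a sublevel set $\{r_x\le c\}$ need not be $T$-invariant when $k_m>1$. But since $k_m\to1$ it will contain $\omega(y)$ for each of its points $y$, and this is the right notion of invariance. Let $\mathcal F$ be the family of nonempty closed convex $K\subseteq C$ such that $y\in K$ implies $\omega(y)\subseteq K$. We have $C\in\mathcal F$, and the intersection of a chain in $\mathcal F$ is nonempty by weak compactness and lies in $\mathcal F$. By Zorn's lemma there is a minimal $K\in\mathcal F$; fix it. Note that $T$ need not map $K$ into $K$.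

(For the shift $S$ on $\Delta$ we have $\omega(y)=\{0\}$ for all $y$. So every member of $\mathcal F$ contains $0$, and $K=\{0\}$.)

**Lemma 1.** For $x\in K$, $r_x$ is constant on $K$. Call its value $\rho(x)$. Moreover $\|z-y\|\le\rho(x)$ for all $z\in\omega(x)$, $y\in K$.

*Proof.* Let $y_0\in K$ and $K'=\{y\in K:r_x(y)\le r_x(y_0)\}$. It is closed, convex and contains $y_0$. If $y\in K'$ and $T^{m_i}y\rightharpoonup y'$ with $m_i\to\infty$, then $y'\in K$, and by weak lower semicontinuity and (3)
$$r_x(y')\le\liminf r_x(T^{m_i}y)\le\lim k_{m_i}\,r_x(y)=r_x(y)\le r_x(y_0).$$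
So $K'\in\mathcal F$, and minimality gives $K'=K$. Thus $r_x(y)\le r_x(y_0)$ for all $y,y_0\in K$, and $r_x$ is constant. If $T^{n_i}x\rightharpoonup z$ and $y\in K$, then $\|z-y\|\le\liminf\|T^{n_i}x-y\|\le r_x(y)=\rho(x)$. $\square$

The last statement shows what to aim for: if $\rho$ takes arbitrarily small values on $K$, then $K$ is a single point.

## 5. A weak limit seen from the full distance

Later we shall bound $\limsup_i\|T^{m_i}A-q'\|$ for a point $q'\in C$ that may lie outside $K$, and we want to bound $\rho(A)$. The constant $\kappa$ does this if the sequence $T^{m_i}A$ converges weakly to some $v$ and $\|T^{m_i}A-v\|\to\rho(A)$. It is not clear that such a subsequence exists. We know $r_A(v)=\rho(A)$, but this limsup may be produced by terms other than those converging to $v$. For instance, a sequence alternating between two points $a\ne b$ satisfies $\limsup\|x_n-a\|=\|a-b\|$, while each of its weakly convergent subsequences is eventually equal to its limit. What excludes this in $K$ is convexity: in the example the distance function drops to $\frac12\|a-b\|$ at the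 midpoint, while $r_A$ is constant on the convex set $K$. So we test the orbit against averages.

**Lemma 2.** For $x\in K$ there are $n_i\to\infty$ and $v\in\omega(x)$ with $T^{n_i}x\rightharpoonup v$ and $\|T^{n_i}x-v\|\to\rho(x)$.

*Proof.* Write $\rho=\rho(x)$.

**Step 1: choosing the subsequence.** We build orbit points that are far from the average of all previously chosen limits, hence far from each of them in one common direction. Pick $z^1\in\omega(x)$ and $n_1=1$. Given $z^1,\dots,z^k\in\omega(x)\subseteq K$, put
$$y_k=\frac1k\sum_{j\le k}z^j\in K,\qquad \varepsilon_k=\frac{2^{-k}}k .$$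
By Lemma 1, $r_x(y_k)=\rho=r_x(z^j)$. So there are infinitely many $n$ with
$$\|T^nx-y_k\|\ge\rho-\varepsilon_k\quad\text{and}\quad\|T^nx-z^j\|\le\rho+\varepsilon_k\ \ (j\le k),$$
because the second condition holds for all large $n$. Along a sequence of these $n$, $T^nx$ converges weakly to some $z^{k+1}\in\omega(x)$. Choose such an $n_{k+1}>n_k$ with $d_w(T^{n_{k+1}}x,z^{k+1})<2^{-k}$, and let $v_{k+1}=T^{n_{k+1}}x$. By Hahn–Banach take $\varphi_{k+1}$ in the unit ball of $X^*$ with $\varphi_{k+1}(v_{k+1}-y_k)=\|v_{k+1}-y_k\|$.

**Step 2: the same direction works for every $z^j$.** Since $\sum_{j\le k}\varphi_{k+1}(v_{k+1}-z^j)=k\,\varphi_{k+1}(v_{k+1}-y_k)\ge k(\rho-\varepsilon_k)$ and each summand is at most $\rho+\varepsilon_k$, each single summand satisfies, for $j\le k$,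
$$\rho+\varepsilon_k\ \ge\ \varphi_{k+1}(v_{k+1}-z^j)\ \ge\ k(\rho-\varepsilon_k)-(k-1)(\rho+\varepsilon_k)=\rho-(2k-1)\varepsilon_k\ \ge\ \rho-2^{1-k}.\tag{4}$$

**Step 3: passing to the limit.** We show that the weak limit is also at distance $\rho$ in this direction. Pass to a subsequence of indices $k$ with $v_k\rightharpoonup v$ and $\varphi_k\to\varphi$ weak*. As $d_w(v_k,z^k)\to0$, also $z^k\rightharpoonup v$ along it. By (4), for every fixed $j$, $\varphi_k(v_k)-\varphi_k(z^j)\to\rho$, and $\varphi_k(z^j)\to\varphi(z^j)$. So $\varphi_k(v_k)\to\rho+\varphi(z^j)$. The left side does not involve $j$, hence $\varphi(z^j)=c$ is the same for all $j$. Since $z^k\rightharpoonup v$, $\varphi(v)=c$. Therefore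
$$\varphi_k(v_k-v)=\varphi_k(v_k)-\varphi_k(v)\to(\rho+c)-c=\rho,$$
so $\liminf\|v_k-v\|\ge\rho$. The $n_k$ are strictly increasing, so $v\in\omega(x)\subseteq K$ and $\limsup\|v_k-v\|\le r_x(v)=\rho$. $\square$

## 6. Shrinking $\rho$ when the weak trajectory stands still

Here is the mechanism in a special case in $c_0$. Suppose $x\in K$, $\rho=\rho(x)>0$, and along some $n_i\to\infty$ we have $T^{n_i+l}x\rightharpoonup A$ for *every* $l\ge0$, with the same $A$. Put $u_i=T^{n_i}x$ and $w_i=\frac12A+\frac12u_i$, as with the half-way points $\frac12e_{i+1}$ in Section 1.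

Fix $l$ and pass to a subsequence with $T^lw_i\rightharpoonup p_l$. Compared with $T^lu_i\rightharpoonup A$, the limit satisfies $\|p_l-A\|\le k_l\rho/2$. The mutual distances of the $T^lw_i$ are at most $\frac{k_l}2\|u_i-u_{i'}\|$, asymptotically at most $k_l\rho/2$, so $\limsup_i\|T^lw_i-p_l\|\le k_l\rho/2$. By (2) these two errors do not add up; their *maximum* counts: $\limsup_i\|T^lw_i-A\|\le k_l\rho/2$.

So for each $L$ some $w$ has an orbit that stays within about $k_l\rho/2$ of $A$ at every time $l\le L$. Now push forward. For $0\le j\le L$ we have $\|T^Lw-T^jA\|\le k_j\|T^{L-j}w-A\|$. If $L-j$ is large, the right side is about $k_j\rho/2$. A weak limit $q$ of such points $T^Lw$ as $L\to\infty$ is within about $k_j\rho/2$ of $T^jA$ for *all* $j$. So the orbit of $A$ is asymptotically within $\rho/2$ of $q$, and Lemma 2 together with $\kappa=1$ gives $\rho(A)\le\rho/2$.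

In general the argument breaks at one place: the weak limits $\zeta_l$ of $T^{n_i+l}x$ depend on $l$. They are not even an orbit of $T$, because $T$ is not weakly continuous. We would then only know that $T^lw$ is close to $\zeta_l$, a moving target, and pushing forward gives nothing. The remedy is to ask for less: it is enough that $\zeta_l$ returns, *in norm*, close to $A=\zeta_0$ at times $l$ with bounded gaps.

## 7. Norm recurrence of a weak trajectory

**Lemma 3.** Let $x\in K$. There are $n_i\to\infty$ and points $\zeta_l\in\omega(x)$ with $T^{n_i+l}x\rightharpoonup\zeta_l$ for all $l\ge0$, and such that for every $\varepsilon>0$ there is $N$ for which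
$$P=\{l\ge0:\|\zeta_l-\zeta_0\|\le\varepsilon\}$$
meets every set of $N+1$ consecutive non-negative integers.

*Proof.*

**Step 1: a minimal system of trajectories.** This gives recurrence in the weak sense. $T$ is not weakly continuous, but the shift on the space of trajectories is. The space $C^{\mathbb N_0}$, a product of copies of $C$ with the weak topology, is compact and metrizable, and $\sigma(\eta_0,\eta_1,\dots)=(\eta_1,\eta_2,\dots)$ is continuous on it. Let $\xi=(T^nx)_{n\ge0}$ and let $\Omega$ be the set of limits of sequences $\sigma^{n_i}\xi$ with $n_i\to\infty$. It is nonempty and compact, and $\sigma\Omega\subseteq\Omega$. By Zorn's lemma there is a minimal nonempty closed $\Omega_0\subseteq\Omega$ with $\sigma\Omega_0\subseteq\Omega_0$.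

The closure of a forward orbit in $\Omega_0$ is nonempty, closed and $\sigma$-invariant, so it equals $\Omega_0$: every forward orbit is dense. Let $V\subseteq\Omega_0$ be nonempty and relatively open. Every $\eta\in\Omega_0$ has some $\sigma^s\eta\in V$, so the open sets $\sigma^{-s}V$ cover $\Omega_0$, and by compactness
$$\Omega_0=\bigcup_{s=0}^N\sigma^{-s}V\quad\text{for some }N.\tag{5}$$

**Step 2: a point of norm continuity.** This upgrades weak recurrence to norm recurrence. The map $f(\eta)=\eta_0$ from $\Omega_0$ to $X$ is weakly continuous. A weakly continuous map can be norm discontinuous at some points: on $\{0\}\cup\{1/n:n\ge1\}$ let $1/n\mapsto e_n\in c_0$ and $0\mapsto0$, and look at $0$. We show that $f$ is norm continuous at *some* point. For $\delta>0$ let $O_\delta$ be the set of points of $\Omega_0$ having an open neighborhood $V$ in $\Omega_0$ with norm-diameter of $f(V)$ at most $\delta$. It is open. To see that it is dense, let $G\subseteq\Omega_0$ be nonempty and open. As $X$ is separable, it is covered by countably many closed balls $B_k$ of radius $\delta/2$.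 These are weakly closed, so the sets $f^{-1}(B_k)$ are closed, and they cover $G$. By Baire's theorem in $G$ (an open subset of a compact metrizable space), some $f^{-1}(B_k)\cap G$ has nonempty interior. On that interior $f$ has diameter at most $\delta$, so $G$ meets $O_\delta$. By Baire's theorem in $\Omega_0$ there is $\zeta\in\bigcap_{n\ge1}O_{1/n}$.

**Step 3: reading off the claim.** Since $\zeta\in\Omega$, there are $n_i\to\infty$ with $\sigma^{n_i}\xi\to\zeta$, that is, $T^{n_i+l}x\rightharpoonup\zeta_l$ for all $l\ge0$; in particular $\zeta_l\in\omega(x)$. Given $\varepsilon>0$, there is an open neighborhood $V$ of $\zeta$ in $\Omega_0$ with $\|\eta_0-\zeta_0\|\le\varepsilon$ for $\eta\in V$. Take $N$ from (5). For $m\ge0$, apply (5) to $\sigma^m\zeta\in\Omega_0$: there is $s\le N$ with $\sigma^{m+s}\zeta\in V$, that is, $m+s\in P$. So $P$ meets $[m,m+N]$. $\square$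

Note that $\zeta$ was chosen before $\varepsilon$; only $N$ depends on $\varepsilon$.

## 8. From $x$ to a point with smaller $\rho$

**Proposition 4.** For every $x\in K$ there is $A\in\omega(x)\subseteq K$ with $\rho(A)\le\kappa(X)\Lambda_t(X)\,\rho(x)$ for every $t\in(0,1]$.

*Proof.* Let $\rho=\rho(x)$. If $\rho=0$, Lemma 1 gives $\|z-y\|=0$ for $z\in\omega(x)$ and all $y\in K$. So $K=\{x\}$, and $\omega(x)$, a nonempty subset of $K$, is $\{x\}$. Then $A=x$ works, since $\rho(A)=0$.

Let $\rho>0$. Take $n_i$ and $\zeta_l$ from Lemma 3 and put $A=\zeta_0\in\omega(x)$. All $\zeta_l$ lie in $K$. Fix $t\in(0,1]$ and $\varepsilon>0$, let $N$ and $P$ be as in Lemma 3, and write $\Lambda_t=\Lambda_t(X)$, $\kappa=\kappa(X)$.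

**Step 1: intermediate points follow the weak trajectory.** We produce points of $C$ whose orbits stay closer than $\rho$ to $\zeta_l$. Let $u_i=T^{n_i}x$ and $w_i=(1-t)\zeta_0+tu_i\in C$. By a diagonal argument pass to a subsequence with $T^lw_i\rightharpoonup p_l$ for all $l\ge0$.

*Distance of the limits.* Since $\zeta_0\in K$, $\limsup\|u_i-\zeta_0\|\le r_x(\zeta_0)=\rho$. As $T^lw_i-T^lu_i\rightharpoonup p_l-\zeta_l$ and $w_i-u_i=(1-t)(\zeta_0-u_i)$,
$$\|p_l-\zeta_l\|\le\liminf_i\|T^lw_i-T^lu_i\|\le k_l(1-t)\rho .$$

*Mutual distances.* We have $\|T^lw_i-T^lw_{i'}\|\le k_lt\|u_i-u_{i'}\|$. Since $x\in K$, $r_x(x)=\rho$, and (3) gives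
$$\limsup_{i'}\|u_{i'}-u_i\|\le r_x(T^{n_i}x)\le k_{n_i}r_x(x)=k_{n_i}\rho .$$
Letting $i\to\infty$, $\limsup_i\limsup_{i'}\|T^lw_i-T^lw_{i'}\|\le k_lt\rho$.

*Combination.* Apply (1) with $s=k_l\rho$ to the weakly null sequence $y_i=T^lw_i-p_l$ and $y=p_l-\zeta_l$:
$$\limsup_i\|T^lw_i-\zeta_l\|\le k_l\rho\Lambda_t\qquad(l\ge0).$$
For given $L$, only finitely many $l\le L$ are involved, so a large $i$ gives $w^{(L)}=w_i\in C$ with
$$\|T^lw^{(L)}-\zeta_l\|\le k_l\rho\Lambda_t+\varepsilon\qquad(0\le l\le L).$$

**Step 2: at recurrence times the orbit is near $A$.** This replaces the moving target by a fixed one. Choose $s_0\ge1$ with $k_l\le1+\varepsilon$ for $l\ge s_0$. For $l\in P$ we have $\|\zeta_l-A\|\le\varepsilon$, so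
$$\|T^lw^{(L)}-A\|\le\beta:=(1+\varepsilon)\rho\Lambda_t+2\varepsilon\qquad(l\in P,\ s_0\le l\le L).\tag{6}$$

**Step 3: pushing forward to time $L$.** We obtain one point $q$ that is near $T^jA$ for many $j$. Let $q_L=T^Lw^{(L)}$ and $J_L=\{L-l:l\in P,\ s_0\le l\le L\}$. For $j\in J_L$, (6) with $l=L-j$ gives
$$\|q_L-T^jA\|=\|T^j(T^{L-j}w^{(L)})-T^jA\|\le k_j\beta .$$
Choose a sequence $L\to\infty$ along which $q_L\rightharpoonup q\in C$ and the indicator functions of $J_L$ converge pointwise on $\mathbb N_0$ to that of a set $J$. If $j\in J$, then $j\in J_L$ for all late $L$ in the sequence, so by weak lower semicontinuity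
$$\|q-T^jA\|\le k_j\beta\qquad(j\in J).\tag{7}$$
The set $J$ has bounded gaps. Indeed, let $m\ge0$ and $L\ge m+N+s_0$. Then $P$ meets $[L-m-N,L-m]\subseteq[s_0,L]$, and if $l$ is in the intersection, then $L-l\in J_L\cap[m,m+N]$. Since $J_L\cap[m,m+N]$ is eventually equal to $J\cap[m,m+N]$, $J$ meets every $[m,m+N]$.

**Step 4: filling the gaps.** We pass from $j\in J$ to all large $n$. Let $n\ge s_0+N$. Choose $j\in J\cap[n-s_0-N,\,n-s_0]$ and put $s=n-j\in[s_0,s_0+N]$. As $s\ge s_0$, $k_s\le1+\varepsilon$, and (7) gives
$$\|T^nA-T^sq\|\le k_s\|T^jA-q\|\le(1+\varepsilon)k_j\beta,\qquad j\ge n-s_0-N.\tag{8}$$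
So for every large $n$, $T^nA$ is near one of the finitely many points $T^sq$, $s_0\le s\le s_0+N$.

**Step 5: back to $\rho(A)$.** The points $T^sq$ need not lie in $K$, so (8) does not bound $\rho(A)$ directly; Lemma 2 and $\kappa$ do. Apply Lemma 2 to $A\in K$: there are $m_i\to\infty$ with $T^{m_i}A\rightharpoonup v$ and $\|T^{m_i}A-v\|\to\rho(A)$. Pass to a subsequence along which the integer $s$ chosen for $n=m_i$ in (8) is constant. The definition of $\kappa$, with $y_i=T^{m_i}A-v\rightharpoonup0$ and $y=v-T^sq$, gives
$$\rho(A)=\lim\|y_i\|\le\kappa\limsup_i\|T^{m_i}A-T^sq\|\le\kappa(1+\varepsilon)\beta,$$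
because the corresponding $j$ tend to infinity and so $k_j\to1$. The point $A$ depends neither on $\varepsilon$ nor on $t$, whereas $N,s_0,q$ may depend on both and have disappeared from the estimate. Letting $\varepsilon\to0$, we have $\beta\to\rho\Lambda_t$ and $\rho(A)\le\kappa\Lambda_t\rho$. $\square$

## 9. Iterating: the minimal set is a fixed point

*End of the proof of Theorem B.*

**Step 1: $K$ is a point.** We iterate Proposition 4. As $\kappa(X)\Lambda(X)<1$, choose $t$ with $\theta:=\kappa(X)\Lambda_t(X)<1$. Starting from any $x_0\in K$, Proposition 4 gives $x_1,x_2,\dots\in K$ with $\rho(x_{k+1})\le\theta\rho(x_k)$. Since $C$ is bounded, $\rho(x_0)<\infty$, so $\rho(x_k)\to0$. By Lemma 1, $K$ lies in the ball of radius $\rho(x_k)$ about any point of $\omega(x_k)$, so $\operatorname{diam}K\le2\rho(x_k)\to0$. Hence $K=\{z\}$.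

**Step 2: that point is fixed.** A priori we only know $\omega(z)=\{z\}$, that is, $T^nz\rightharpoonup z$; we need norm convergence. Proposition 4 with $x=z$ must return $A=z$, so $\rho(z)\le\theta\rho(z)$ and $\rho(z)=0$. That is, $\limsup_n\|T^nz-z\|=r_z(z)=0$. As $T$ is norm continuous, $Tz=\lim T(T^nz)=\lim T^{n+1}z=z$. $\blacksquare$

With Section 2 this proves Theorem A and Corollary C as well. For $c_0$ we have $\kappa=1$ and $\Lambda_{1/2}\le\frac12$, so each application of Proposition 4 at least halves $\rho$. In particular the assertion of Theorem 3.1 is false for the weak topology.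

## 10. $C[0,1]$ and $\ell_\infty$ fail the w-FPP

It would be wrong to conclude that every space containing $c_0$ has the w-FPP. Alspach (Proc. Amer. Math. Soc. 82 (1981)) gave a fixed-point-free isometry of a weakly compact convex subset of $L_1[0,1]$. By the Banach–Mazur theorem $L_1[0,1]$ embeds isometrically in $C[0,1]$, and $C[0,1]$ embeds isometrically in $\ell_\infty$. A weakly compact convex subset of a closed subspace is weakly compact and convex in the larger space, and an isometry is asymptotically nonexpansive with all $k_n=1$. So $C[0,1]$ and $\ell_\infty$, both of which contain $c_0$, fail the w-FPP, even for nonexpansive mappings. Together with Theorem A, this shows that containing $c_0$ neither implies nor excludes the w-FPP for asymptotically nonexpansive mappings.
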